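\title{Almost everywhere convergence of Fourier series with respect to unbounded Vilenkin systems}

\begin{abstract}
We prove that for every Vilenkin system, bounded or unbounded, the Fourier series of every function $f\in L^2[0,1)$ converges to $f$ almost everywhere. The maximal partial sum operator is of weak type $(2,2)$ with an absolute constant, and it is bounded on $L^q[0,1)$, $1<q<\infty$, with a constant that does not depend on the generating sequence. Inside each cyclic factor $\mathbb Z_p$ the Carleson--Hunt theorem is used as a black box and upgraded to a pointwise sparse bound that is uniform in $p$. Across the factors we run a Walsh-type time--frequency argument on rectangles formed by a time interval and a full frequency block.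
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection*{Vilenkin systems and the problem}

Let $P=\{p_1,p_2,\dots\}$ be a sequence of integers with $p_j\ge2$ for all $j$, and put $m_0=1$, $m_k=p_1p_2\cdots p_k$. Every $x\in[0,1)$ has an expansion
\[
x=\sum_{j=1}^\infty\frac{x_j}{m_j},\qquad x_j\in\{0,1,\dots,p_j-1\};
\]
for the points $l/m_k$, which have a finite and an infinite expansion, we take the finite one. Every integer $n\ge0$ has a unique expansion $n=\sum_{j\ge1}\alpha_j(n)\,m_{j-1}$ with $\alpha_j(n)\in\{0,1,\dots,p_j-1\}$, and $\alpha_j(n)=0$ for $j>k$ when $n<m_k$. Write $e(t)=e^{2\pi it}$. The \emph{Vilenkin system} for $P$ is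
\[
W_n(x)=e\Big(\sum_{j\ge1}\alpha_j(n)\frac{x_j}{p_j}\Big),\qquad n=0,1,2,\dots
\]
Prescribing the digits $x_1,\dots,x_k$ cuts out an interval $[l/m_k,(l+1)/m_k)$. Hence, with respect to Lebesgue measure, the digits are independent and $x_j$ is uniformly distributed on $\mathbb Z_{p_j}=\{0,\dots,p_j-1\}$. Each $W_n$ is a product of characters of the cyclic groups $\mathbb Z_{p_j}$, and the system is orthonormal. It is called \emph{unbounded} if $\sup_kp_k=\infty$ and \emph{bounded} otherwise. For $P=\{2,2,\dots\}$ it is the Walsh system. For $f\in L^1[0,1)$ put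
\[
c_k(f)=\int_0^1f\,\overline{W_k}\,dx,\qquad S_nf=\sum_{k=0}^{n-1}c_k(f)W_k,\qquad S^*f=\sup_{n\ge1}|S_nf|.
\]

For norm convergence the size of the $p_j$ plays no role: W.~S.~Young proved, for an arbitrary sequence $P$, that the Vilenkin system is a basis in $L^r[0,1)$ for $1<r<\infty$, and that $|\{|S_nf|>y\}|\le C\|f\|_1/y$ with $C$ independent of $f$, $n$ and $y$. For the Walsh system, P.~Billard proved that the Fourier series of every $f\in L^2[0,1)$ converges almost everywhere. The following problem is posed in \cite{FV}.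

\medskip
\noindent\textbf{Problem.} \emph{Is it true that for every unbounded Vilenkin system and every $f\in L^2[0,1)$ the partial sums $S_nf(x)$ converge for almost every $x\in[0,1)$?}
\medskip

The answer is yes, for every sequence $P$, and the limit is $f$.

\begin{theorem}\label{thm:A}
There is an absolute constant $C$ such that for every $P$, every $f\in L^2[0,1)$ and all $y>0$,
\[
|\{S^*f>y\}|\le C\,\|f\|_2^2/y^2 .
\]
Consequently $S_nf(x)\to f(x)$ almost everywhere for every $f\in L^2[0,1)$.
\end{theorem}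

The same decomposition gives a stronger statement, which is not needed for the problem.

\begin{theorem}\label{thm:B}
For every $1<q<\infty$ there is a constant $C_q$, independent of $P$, with $\|S^*f\|_q\le C_q\|f\|_q$ for all $f\in L^q[0,1)$. Hence $S_nf(x)\to f(x)$ almost everywhere for every $f\in L^q[0,1)$, $q>1$.
\end{theorem}

\subsection*{What to expect}

Two families of partial sums can be computed at once. First, $S_{m_k}f$ is the average of $f$ over the intervals $[l/m_k,(l+1)/m_k)$ (see \eqref{eq:proj} below); these sums form a martingale, and their maximal inequality is Doob's. Second, let $f(x)=F(x_J)$ depend on a single digit. Only the functions $W_{lm_{J-1}}(x)=e(lx_J/p_J)$, $0\le l<p_J$, have a nonzero coefficient, and $S_{\alpha m_{J-1}}f(x)$ is the $\alpha$-th partial sum of the discrete Fourier series of $F$ on $\mathbb Z_{p_J}$. If $P$ is bounded, such a sum has a bounded number of terms. If $P$ is unbounded, the inequality of Theorem~\ref{thm:A} for this one system already contains a maximal inequality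 for discrete partial sums on groups $\mathbb Z_p$ of arbitrarily large order, with a constant independent of $p$. That inequality follows from the Carleson--Hunt theorem (Lemma~\ref{lem:CH}). So the two extreme situations, many factors of order $2$ and one factor of large order, both have a positive answer, and one guesses that the answer is yes in general. The difficulty is the interaction: a general partial sum $S_nf$ is a sum of one discrete partial sum for each factor, and when $n$ depends on $x$ all cut-off points move at once.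

Section~\ref{sec:levels} writes $S_nf$ in this form. Section~\ref{sec:model} proves the inequality on $\mathbb Z_p$, settles by hand the case of indices $n$ that follow one fixed frequency, and explains what the general case requires. The missing tool is a pointwise sparse bound on $\mathbb Z_p$ (Section~\ref{sec:sparse}). It dictates the time--frequency rectangles of Section~\ref{sec:rect}, which are organized into trees in Section~\ref{sec:trees}. Section~\ref{sec:basic} proves Theorem~\ref{thm:A}, and Section~\ref{sec:B} proves Theorem~\ref{thm:B}.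

\subsection*{Standard results used}

Let $\mathbb T=\mathbb R/\mathbb Z$ with Lebesgue measure, and $s_ng(t)=\sum_{|k|\le n}\hat g(k)e(kt)$. For $1\le a\le\infty$, $a'$ is the conjugate exponent.
\begin{itemize}
\item \emph{Hunt's theorem.} $\|\sup_n|s_ng|\,\|_{L^r(\mathbb T)}\le C_r\|g\|_{L^r(\mathbb T)}$ for $1<r<\infty$.
\item \emph{M.~Riesz' theorem.} The projection onto the frequencies in an interval of $\mathbb Z$ is bounded on $L^r(\mathbb T)$, $1<r<\infty$, uniformly in the interval.
\item \emph{Doob's inequality.} For a complex martingale $(Y_j)_{j_0\le j\le N}$ and $1<a<\infty$, $\|\max_j|Y_j|\,\|_a\le a'\|Y_N\|_a$.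
\item \emph{Marcinkiewicz interpolation.} A sublinear operator of weak types $(a_0,a_0)$ and $(a_1,a_1)$, $1\le a_0<a_1\le\infty$ (bounded on $L^\infty$ if $a_1=\infty$), is bounded on $L^a$ for $a_0<a<a_1$, with a norm controlled by the exponents and the two constants.
\end{itemize}
For Theorem~\ref{thm:B} only, we also use:
\begin{itemize}
\item \emph{Burkholder's inequalities.} With $d_j=Y_j-Y_{j-1}$ and $1<a<\infty$,
\[
\Big\|\Big(\sum_{j>j_0}|d_j|^2\Big)^{1/2}\Big\|_a\le C_a\|Y_N\|_a,\qquad \|Y_N-Y_{j_0}\|_a\le C_a\Big\|\Big(\sum_{j>j_0}|d_j|^2\Big)^{1/2}\Big\|_a .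
\]
\item \emph{The Riesz--Thorin theorem for mixed norms} (Benedek--Panzone). Put $\|(g_J)\|_{L^a(\ell^b)}=\|(\sum_J|g_J|^b)^{1/b}\|_a$. A linear operator that is bounded on $L^{a_0}(\ell^{b_0})$ and on $L^{a_1}(\ell^{b_1})$ is bounded on $L^a(\ell^b)$ when $\frac1a=\frac{1-\theta}{a_0}+\frac\theta{a_1}$ and $\frac1b=\frac{1-\theta}{b_0}+\frac\theta{b_1}$, $0<\theta<1$, with a norm controlled by the two given norms.
\end{itemize}
Throughout, $|X|$ is Lebesgue measure, or cardinality for $X\subset\mathbb Z_p$. The letter $C$ denotes constants that may change from line to line and depend only on the exponents in play, never on $P$, on $f$ or on the depth $N$ introduced next. A maximum over an empty set is $0$.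

\section{Partial sums level by level}\label{sec:levels}

Fix $N\ge1$. We study $\max_{n<m_N}|S_nf|$ and let $N\to\infty$ at the very end.

\subsection*{Cylinders, blocks and boxes}

Let $\mathcal F_j$ be the $\sigma$-algebra generated by $x_1,\dots,x_j$ and $\mathbb E_j$ the conditional expectation. The atoms of $\mathcal F_j$ are the intervals $[l/m_j,(l+1)/m_j)$; we call them \emph{cylinders of rank $j$}, and $I_j(x)$ is the one that contains $x$. On the frequency side, a \emph{block of level $j$} ($0\le j\le N$) is a set $\omega$ of all integers $k<m_N$ whose digits $\alpha_i(k)$, $i>j$, have prescribed values. It consists of $m_j$ consecutive integers starting at a multiple of $m_j$. Let $\omega_j(n)$ be the block of level $j$ that contains $n$. Two blocks are nested or disjoint, and since $p_j\ge2$ a block determines its level. For a block $\omega$ of level $J\ge1$ and $0\le l<p_J$, the set $\omega[l]=\{k\in\omega:\alpha_J(k)=l\}$ is a block of level $J-1$, and the elements of $\omega[l]$ are smaller than those of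 $\omega[l']$ when $l<l'$.

Put $W_\omega=W_{\min\omega}$ and $\Pi_\omega g=\sum_{k\in\omega}c_k(g)W_k$. For a block $\omega$ of level $j$,
\begin{equation}\label{eq:proj}
\Pi_\omega g=W_\omega\,\mathbb E_j\big(g\,\overline{W_\omega}\big).
\end{equation}
Indeed, the digits of $\min\omega$ vanish in the positions $i\le j$ and the digits of $l<m_j$ vanish in the positions $i>j$, so $W_{\min\omega+l}=W_\omega W_l$; and the $m_j$ orthonormal functions $W_l$, $l<m_j$, form a basis of the $m_j$-dimensional space of $\mathcal F_j$-measurable functions. The case $\omega=[0,m_j)$ gives $S_{m_j}=\mathbb E_j$.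

Formula \eqref{eq:proj} says that $\Pi_\omega$ is perfectly localized in time. Call a pair $(X,\omega)$ a \emph{box} if $\omega$ is a block of some level $j$ and $X\in\mathcal F_j$. By \eqref{eq:proj}, $\mathbf 1_X\Pi_\omega=\Pi_\omega\mathbf 1_X$, so this operator is an orthogonal projection of $L^2$. Two boxes are \emph{disjoint} if $X\cap X'=\emptyset$ or $\omega\cap\omega'=\emptyset$, that is, if the sets $X\times\omega$ and $X'\times\omega'$ are disjoint. In that case the projections are mutually orthogonal: the product $(\mathbf 1_X\Pi_\omega)(\mathbf 1_{X'}\Pi_{\omega'})$ equals $\mathbf 1_X\Pi_\omega\Pi_{\omega'}\mathbf 1_{X'}$, which vanishes if $\omega\cap\omega'=\emptyset$, and it also equals $\Pi_\omega\mathbf 1_X\mathbf 1_{X'}\Pi_{\omega'}$, which vanishes if $X\cap X'=\emptyset$. Therefore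
\begin{equation}\label{eq:bessel}
\sum\|\mathbf 1_X\Pi_\omega f\|_2^2\le\|f\|_2^2\qquad\text{for any family of pairwise disjoint boxes }(X,\omega).
\end{equation}

\subsection*{Multitiles}

For $F:\mathbb Z_p\to\mathbb C$ put $e_l(y)=e(ly/p)$, $\hat F(l)=\frac1p\sum_yF(y)\overline{e_l(y)}$, and
\[
\sigma_\alpha F=\sum_{0\le l<\alpha}\hat F(l)\,e_l,\qquad \sigma^*F=\max_{0\le\alpha<p}|\sigma_\alpha F| .
\]
A \emph{multitile of level $J$} ($1\le J\le N$) is a pair $\Gamma=(I,\omega)$ with $I$ a cylinder of rank $J-1$ and $\omega$ a block of level $J$. It is the union of the $p_J$ boxes $(I,\omega[l])$, each of area $|I|\cdot m_{J-1}=1$; we call these boxes its \emph{tiles}. On $I$ an $\mathcal F_J$-measurable function depends only on $x_J$, so functions on $\mathbb Z_{p_J}$ and $\mathcal F_J$-measurable functions on $I$ are the same thing, with $\int_IG(x_J)\,dx=|I|\,p_J^{-1}\sum_yG(y)$. Given $f$, define $F_\Gamma$ on $\mathbb Z_{p_J}$ by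
\[
F_\Gamma(x_J)=\mathbb E_J\big(f\,\overline{W_\omega}\big)(x),\qquad x\in I .
\]
By \eqref{eq:proj}, $\Pi_\omega f=W_\omega F_\Gamma$ on $I$. Since $W_{\omega[l]}=W_\omega\,e_l(x_J)$, averaging $F_\Gamma\,\overline{e_l}$ over $x_J$ gives, on $I$,
\begin{equation}\label{eq:tile}
\mathbb E_{J-1}\big(f\,\overline{W_{\omega[l]}}\big)=\hat F_\Gamma(l),\qquad \Pi_{\omega[l]}f=W_\omega\,\hat F_\Gamma(l)\,e_l(x_J),\qquad \|\mathbf 1_I\Pi_{\omega[l]}f\|_2^2=|I|\,|\hat F_\Gamma(l)|^2 .
\end{equation}
Thus the discrete Fourier coefficients of $F_\Gamma$ are the contents of the tiles of $\Gamma$.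

We have $k<n$ exactly when $\alpha_J(k)<\alpha_J(n)$ at the highest position $J$ where the digits differ. So $\{k:k<n\}$ is the disjoint union of the blocks $\omega_J(n)[l]$ with $1\le J\le N$ and $l<\alpha_J(n)$, and \eqref{eq:tile} gives, for $n<m_N$,
\begin{equation}\label{eq:levels}
S_nf(x)=\sum_{J=1}^NW_{\omega_J(n)}(x)\,\big[\sigma_{\alpha_J(n)}F_{\Gamma_J}\big](x_J),\qquad \Gamma_J=\big(I_{J-1}(x),\omega_J(n)\big).
\end{equation}
In the Walsh case $\sigma_0=0$ and $\sigma_1F=\hat F(0)$: each level contributes nothing or a single tile, and the modulus of the term is constant on $I_{J-1}(x)$. For large $p_J$ the term is a long discrete partial sum, and its modulus can vary on $I_{J-1}(x)$ at every scale down to $I_J(x)$.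

\section{One factor, and one frequency}\label{sec:model}

\subsection*{The Carleson--Hunt theorem on $\mathbb Z_p$}

\begin{lemma}\label{lem:CH}
For $1<r<\infty$ there is $C_r$, independent of $p$, with $\|\sigma^*F\|_{\ell^r(\mathbb Z_p)}\le C_r\|F\|_{\ell^r(\mathbb Z_p)}$.
\end{lemma}

\begin{proof}
We view $F$ as the samples of a trigonometric polynomial at the points $x/p$ and compare sums over these points with integrals over $\mathbb T$, once in each direction.

\emph{Step 1: sums are bounded by integrals.} Let $g_1,\dots,g_s$ be trigonometric polynomials with spectrum in $[0,p)$, let $G=\max_i|g_i|$ and $1\le q<\infty$. We claim that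
\begin{equation}\label{eq:sampling}
\frac1p\sum_{x\in\mathbb Z_p}G(x/p)^q\le5\cdot3^{q-1}\int_{\mathbb T}G^q .
\end{equation}
Let $K_m\ge0$ be the Fej\'er kernel, $\hat K_m(k)=(1-|k|/m)_+$, and $\Delta=2K_{2p}-K_p$. For $|k|\le p$ we have $\hat\Delta(k)=2(1-\frac{|k|}{2p})-(1-\frac{|k|}p)=1$, so $g_i=g_i*\Delta$; and $\|\Delta\|_1\le3$. H\"older's inequality with respect to the measure $|\Delta(\frac xp-t)|\,dt$ gives $G(\frac xp)^q\le3^{q-1}\int G(t)^q|\Delta(\frac xp-t)|\,dt$. Averaging over $x$ keeps only the frequencies divisible by $p$: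
\[
\frac1p\sum_xK_m\Big(\frac xp-t\Big)=\sum_{p\mid k,\ |k|<m}\Big(1-\frac{|k|}m\Big)e(-kt).
\]
This equals $1$ for $m=p$ and $1+\cos(2\pi pt)\le2$ for $m=2p$. Since $|\Delta|\le2K_{2p}+K_p$, the average of $|\Delta(\frac xp-t)|$ is at most $5$, which proves \eqref{eq:sampling}.

\emph{Step 2: an integral is bounded by a sum.} Let $\varphi(t)=\sum_{0\le k<p}\hat F(k)e(kt)$, so that $\varphi(x/p)=F(x)$. Let $g$ be a trigonometric polynomial with $\|g\|_{r'}\le1$ and $h$ its part with spectrum in $[0,p)$; by M.~Riesz' theorem $\|h\|_{r'}\le C_r$. The spectrum of $\varphi\bar h$ lies in $(-p,p)$, where $0$ is the only multiple of $p$, so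
\[
\int_{\mathbb T}\varphi\bar g=\int_{\mathbb T}\varphi\bar h=\frac1p\sum_xF(x)\,\overline{h(x/p)} .
\]
By H\"older's inequality and \eqref{eq:sampling} for $h$ with $q=r'$, the modulus is at most $C_r(\frac1p\sum|F|^r)^{1/r}$. By duality, $\|\varphi\|_{L^r(\mathbb T)}^r\le C_r\frac1p\sum|F|^r$.

\emph{Step 3.} As $\varphi$ has no negative frequencies, $\sigma_\alpha F(x)=s_{\alpha-1}\varphi(x/p)$ for $\alpha\ge1$. Apply \eqref{eq:sampling} with $q=r$ to the polynomials $s_{\alpha-1}\varphi$, $1\le\alpha<p$, then Hunt's theorem, then Step 2.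
\end{proof}

Applied level by level, the lemma loses a factor $N$. The term of level $J$ in \eqref{eq:levels} is at most $\big(\sum_\omega\sigma^*F_{(I_{J-1}(x),\omega)}(x_J)^2\big)^{1/2}$, with the sum over all blocks of level $J$. By Lemma~\ref{lem:CH} and \eqref{eq:bessel} this function has $L^2$ norm at most $C_2\|f\|_2$, so $\|\max_{n<m_N}|S_nf|\,\|_2\le C_2N\|f\|_2$. To remove the factor $N$ one must use cancellation between levels.

\subsection*{Indices that follow a fixed frequency}

The cancellation is visible when the index agrees with a fixed frequency $\nu$ in its high digits. Let $\nu<m_N$, and let $\mathcal N_\nu$ be the set of $n<m_N$ for which there is a level $J$ with $\alpha_j(n)=\alpha_j(\nu)$ for $j>J$ and $\alpha_j(n)=0$ for $j<J$; the digit $\alpha_J(n)$ is free. For $\nu=0$ these are the indices $n=\alpha m_{J-1}$.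

\begin{proposition}\label{prop:model}
With $C_2$ as in Lemma~\ref{lem:CH}, $\big\|\max_{n\in\mathcal N_\nu}|S_nf|\big\|_2\le(6+C_2)\|f\|_2$.
\end{proposition}

\begin{proof}
Write $\nu_j=\alpha_j(\nu)$ and let $F_j(x)=F_{\Gamma_j}(x_j)$ with $\Gamma_j=(I_{j-1}(x),\omega_j(\nu))$; the operators $\sigma_\alpha$, $\sigma^*$ act in the variable $x_j$. Let $n\in\mathcal N_\nu$ with free level $J$. In \eqref{eq:levels} the levels $j<J$ vanish, the levels $j>J$ are the same as for $S_\nu f$, and $\omega_J(n)=\omega_J(\nu)$.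

\emph{The levels above $J$.} Put $\Phi_j=\overline{W_\nu}\,W_{\omega_j(\nu)}\,\sigma_{\nu_j}F_j$ and $Y_j=\Phi_1+\dots+\Phi_j$. Here $\overline{W_\nu}W_{\omega_j(\nu)}=e(-\sum_{i\le j}\nu_ix_i/p_i)$, so $\Phi_j$ is $\mathcal F_j$-measurable. Its average in $x_j$ is a unimodular multiple of the coefficient of $e_{\nu_j}$ in $\sigma_{\nu_j}F_j$, which is $0$. So $(Y_j)$ is a martingale with $Y_N=\overline{W_\nu}S_\nu f$, and the levels above $J$ add up to $W_\nu(Y_N-Y_J)$. By Doob's inequality, $\|2\max_j|Y_j|\,\|_2\le4\|S_\nu f\|_2\le4\|f\|_2$.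

\emph{The free level.} We must bound $\max_J\sigma^*F_J$. Split $F_J=c_J\,e_{\nu_J}+F'_J$ with $c_J=\hat F_{\Gamma_J}(\nu_J)$; then $\sigma^*F_J\le|c_J|+\sigma^*F_J'$. By \eqref{eq:tile}, $|c_J|\le\mathbb E_{J-1}|f|$, so $\|\max_J|c_J|\,\|_2\le2\|f\|_2$ by Doob's inequality. The blocks $\omega_J(\nu)[l]$ with $1\le J\le N$ and $l\ne\nu_J$ are pairwise disjoint, since they partition $[0,m_N)\setminus\{\nu\}$. Hence, by Lemma~\ref{lem:CH} on each cylinder and by \eqref{eq:tile},
\[
\Big\|\max_J\sigma^*F'_J\Big\|_2^2\le\sum_J\|\sigma^*F'_J\|_2^2\le C_2^2\sum_J\sum_{l\ne\nu_J}\|\Pi_{\omega_J(\nu)[l]}f\|_2^2\le C_2^2\|f\|_2^2 .\qedhere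
\]
\end{proof}

The removal of $c_J$ is essential for the square function bound: for $f=W_\nu$ one has $|F_J|=1$ for every $J$, so $\sum_J\|F_J\|_2^2=N\|f\|_2^2$. The tiles that contain the frequency $\nu$ overlap, and they have to be estimated by a supremum.

\subsection*{What the general case requires}

Let $E$ be the set where $\max_{n<m_N}|S_nf|>y$ and let $n(x)$ be a maximizing index. Theorem~\ref{thm:A} follows from $\int_E|S_{n(x)}f|\le C\|f\|_2|E|^{1/2}$. We shall partition the relevant part of the time--frequency plane into \emph{trees}. A tree $T$ is a localized copy of the model case: a set $Q_T\subset[0,1)$ and a block $\omega_T$ that plays the role of $\nu$. For each $x$ the index $n(x)$ follows one tree along a stretch of levels, which contribute a martingale increment, then leaves it at a free level and follows another tree. The trees are sorted by an integer $k$. With $B=\|f\|_2|E|^{-1/2}$, on a tree of stage $k$ the normalized $L^2$ size of $f$ is at most about $2^kB$, the points of $E$ whose index follows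 $T$ have density at most about $\delta=\min(1,2^{2k})$, and the sets $Q_T$ of stage $k$ have total measure at most about $2^{-2k}|E|$. If a tree contributes $\delta\cdot2^kB|Q_T|$, the total is $B|E|\sum_k\min(1,2^{2k})2^{-k}\le CB|E|$, as desired.

The full factor $\delta$ is needed. The Cauchy--Schwarz inequality, applied to a function in $L^2(Q_T)$ and a subset of density $\delta$, gains only $\delta^{1/2}=2^k$, and then the terms with $k<0$ are $2^k2^k2^{-2k}=1$. The full factor is gained when the integrand is constant on pieces in each of which the density is known. Martingale increments have this property. The function $\sigma^*F'_J$ does not: the points of $E$ may concentrate on a small part of $I_{J-1}$ where it is large. For bounded $P$ this costs only the factor $|I_{J-1}|/|I_J|=p_J$. For unbounded $P$ we need intermediate scales between $I_{J-1}$ and $I_J$, and a majorant of $\sigma^*F'_J$ that is a sum of pieces, each constant at one such scale.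

\section{A sparse bound on $\mathbb Z_p$}\label{sec:sparse}

An \emph{interval} in $\mathbb Z_p$ is a set of consecutive integers in $\{0,\dots,p-1\}$. Adjacency and the distance $d$ on $\mathbb Z_p$ are cyclic. For $X\subset\mathbb Z_p$ put $\langle F\rangle_{r,X}=(|X|^{-1}\sum_X|F|^r)^{1/r}$.

\subsection*{Modulated singular integrals}

To localize, we replace $\sigma_\alpha$ by operators whose kernel does not depend on $\alpha$ and varies slowly off the diagonal. Put
\[
U_\alpha F(x)=\frac1p\sum_{y\ne x}\frac{F(y)\,e(-\alpha y/p)}{e((x-y)/p)-1},\qquad VF=|F|+\max_{0\le\alpha<p}|U_\alpha F| .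
\]
The kernel of $\sigma_\alpha$ is $\frac1p\sum_{l<\alpha}e(l(x-y)/p)$. It equals $\alpha/p$ for $y=x$, and summing the geometric series for $y\ne x$ gives
\begin{equation}\label{eq:sigmaU}
\sigma_\alpha F(x)=e(\alpha x/p)\,U_\alpha F(x)-U_0F(x)+\frac\alpha pF(x),\qquad\text{hence}\qquad\sigma^*F\le2VF .
\end{equation}
The operator $V$ is sublinear, and it inherits the bound of Lemma~\ref{lem:CH}.

\begin{lemma}\label{lem:V}
For $1<r<\infty$ there is $\gamma_r$, independent of $p$, with $\|VF\|_{\ell^r(\mathbb Z_p)}\le\gamma_r\|F\|_{\ell^r(\mathbb Z_p)}$.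
\end{lemma}

\begin{proof}
Average \eqref{eq:sigmaU} over $0\le\alpha<p$. Since $\sum_\alpha e(\alpha(x-y)/p)=0$ for $y\ne x$, the first term averages to $0$, and we get $U_0F=\frac{p-1}{2p}F-\frac1p\sum_\alpha\sigma_\alpha F$. So $|U_0F|\le\frac12|F|+\sigma^*F$. By \eqref{eq:sigmaU} again, $|U_\alpha F|\le\sigma^*F+|U_0F|+|F|$, and therefore $VF\le2\sigma^*F+3|F|$.
\end{proof}

\subsection*{A dyadic grid}

Since $p$ is arbitrary, we build a substitute for dyadic intervals. For $2^s\le p$ let $\mathcal D^s$ be the partition of $\{0,\dots,p-1\}$ into the sets $\mathbb Z\cap[ap2^{-s},(a+1)p2^{-s})$, $0\le a<2^s$. They are nonempty, with cardinality $\lfloor p2^{-s}\rfloor$ or $\lceil p2^{-s}\rceil$. For the first $s$ with $2^s>p$ let $\mathcal D^s$ be the partition into singletons. Each partition refines the previous one. Let $\mathcal D_p=\bigcup_s\mathcal D^s$; its members, the \emph{grid intervals}, are nested or disjoint. Let $\operatorname{gen}(Q)$ be the first $s$ with $Q\in\mathcal D^s$; if $Q'\subset Q$ then $\operatorname{gen}(Q)\le\operatorname{gen}(Q')$,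 since otherwise $Q'$ would be a union of members of $\mathcal D^{\operatorname{gen}(Q)}$, so $Q'=Q$. Let $3Q$ be the union of $Q$ and the (at most two) members of $\mathcal D^{\operatorname{gen}(Q)}$ adjacent to it. These at most three intervals are the \emph{parts} of $3Q$. In particular $3\mathbb Z_p=\mathbb Z_p$. The \emph{children} of $Q$ are its maximal proper grid subintervals. For $p=5$, for example, $\mathcal D^1=\{\{0,1,2\},\{3,4\}\}$, $\mathcal D^2=\{\{0,1\},\{2\},\{3\},\{4\}\}$, $\mathcal D^3$ consists of singletons, $3\{2\}=\{0,1,2,3\}$ and $3\{0\}=\{4,0,1\}$.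

\begin{lemma}\label{lem:grid}
Let $Q\in\mathcal D_p$.
\begin{enumerate}
\item[(a)] Every part $Q^*$ of $3Q$ has $|Q^*|\le2|Q|$, and $|3Q|\le5|Q|$. If $Q$ is not a singleton, it is the union of two children $Q'$, and $|Q|\le3|Q'|$ for each.
\item[(b)] If $Q^*$ is a part of $3Q$ and $Q^*\subset Q_1\in\mathcal D_p$, then $Q$ is contained in a part of $3Q_1$. If $Q'\subset Q$ is a grid interval, then $3Q'\subset3Q$.
\item[(c)] If $x\in Q$ and $y\notin3Q$, then $d(x,y)\ge|Q|$.
\end{enumerate}
\end{lemma}

\begin{proof}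
(a) The cardinalities within one $\mathcal D^s$ are at least $1$ and differ by at most $1$, so their ratio is at most $2$. Let $s=\operatorname{gen}(Q)$ and $|Q|\ge2$. If $2^{s+1}\le p$, then $Q$ is the union of two members of $\mathcal D^{s+1}$; these are the children, and $|Q|\le2|Q'|+1\le3|Q'|$. If $2^{s+1}>p$, then $p2^{-s}<2$, so $|Q|=2$ and the children are singletons.

(b) We have $\operatorname{gen}(Q_1)\le\operatorname{gen}(Q^*)\le\operatorname{gen}(Q)$, so $Q$ lies in a member $Q_2$ of $\mathcal D^{\operatorname{gen}(Q_1)}$. As $Q$ equals or is adjacent to $Q^*\subset Q_1$, the interval $Q_2$ equals or is adjacent to $Q_1$. For the second claim, each part of $3Q'$ lies in a member of $\mathcal D^{\operatorname{gen}(Q)}$, and this member equals or is adjacent to $Q$ because the part equals or is adjacent to $Q'\subset Q$.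

(c) A path from $x$ to $y$ in either direction crosses a whole interval adjacent to $Q$, which has at least $|Q|-1$ points, so the path has at least $|Q|$ steps.
\end{proof}

\subsection*{The sparse bound}

Call $\mathcal S\subset\mathcal D_p$ a \emph{sparse family} if it is organized as a rooted tree with root $\mathbb Z_p$ in which the successors of each $Q\in\mathcal S$ are disjoint proper subsets of $Q$ of total size at most $\frac12|Q|$. Let $Q^\flat$ be the complement in $Q$ of its successors. The sets $Q^\flat$, $Q\in\mathcal S$, are pairwise disjoint and $|Q|\le2|Q^\flat|$. Consequently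
\begin{equation}\label{eq:packing}
\sum_{Q\in\mathcal S,\ Q\subset Q'}|Q|\le2|Q'|\qquad(Q'\in\mathcal D_p).
\end{equation}

\begin{lemma}\label{lem:sparse}
Let $1<r<2$. There is $C_0=C_0(r)$ such that for all $p$ and all $F:\mathbb Z_p\to\mathbb C$ there is a sparse family $\mathcal S$ with
\[
VF(x)\le C_0\sum_{Q\in\mathcal S,\ x\in Q}\langle F\rangle_{r,3Q}\qquad(x\in\mathbb Z_p).
\]
\end{lemma}

\begin{proof}
The proof is a stopping-time argument. On most of $Q_0$ the function $V(F\mathbf 1_{3Q_0})$ is bounded by the average of $F$, by Lemma~\ref{lem:V}. On the exceptional intervals $Q_i$ we separate the part of $F$ near $Q_i$, which is passed to the next generation, from the far part, whose contribution is almost constant on $Q_i$ and can be evaluated at one good point.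

For integers $v\ge0$ let $\mathcal B(x,v)=\{y:d(x,y)\le v\}$, a set of $\min(p,2v+1)$ points, and $\mathcal M_rF(x)=\max_v\langle F\rangle_{r,\mathcal B(x,v)}$. For each $x$ with $\mathcal M_rF(x)>t$ choose a ball on which the average exceeds $t$; select disjoint balls greedily by decreasing radius; the tripled selected balls cover all such $x$, and $|\mathcal B(x,3v)|\le3|\mathcal B(x,v)|$. This gives $|\{\mathcal M_rF>t\}|\le3t^{-r}\sum|F|^r$. Fix $\beta\ge1$ with $5(\gamma_r^r+3)\beta^{-r}\le\frac18$.

\emph{One step.} Let $Q_0\in\mathcal D_p$, $F_0=F\mathbf 1_{3Q_0}$ and $a=\langle F\rangle_{r,3Q_0}$. If $a=0$, then $VF_0=0$ and $Q_0$ gets no successors. Otherwise let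
\[
\Omega=\{x\in Q_0:\ VF_0(x)>\beta a\ \text{ or }\ \mathcal M_rF_0(x)>\beta a\}.
\]
By Lemma~\ref{lem:V} and the maximal inequality, $|\Omega|\le(\gamma_r^r+3)\beta^{-r}|3Q_0|\le\frac18|Q_0|$. Let $Q_i$ be the maximal grid intervals $Q\subset Q_0$ with $|Q\cap\Omega|>\frac14|Q|$. They are disjoint, $Q_i\ne Q_0$, and $\sum|Q_i|\le4|\Omega|\le\frac12|Q_0|$. Singletons are grid intervals, so $\Omega\subset\bigcup Q_i$, and
\begin{equation}\label{eq:off}
VF_0\le\beta a\quad\text{on }Q_0\setminus\textstyle\bigcup_iQ_i .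
\end{equation}
We claim that
\begin{equation}\label{eq:on}
VF_0\le V(F\mathbf 1_{3Q_i})+(9\beta+3\beta^2)a\quad\text{on }Q_i .
\end{equation}

\emph{A good point.} Let $\hat Q_i\subset Q_0$ be the grid interval of which $Q_i$ is a child. By maximality and Lemma~\ref{lem:grid}(a), $|\hat Q_i\cap\Omega|\le\frac14|\hat Q_i|\le\frac34|Q_i|$. By Lemma~\ref{lem:V}, the set where $V(F\mathbf 1_{3Q_i})>\beta\langle F\rangle_{r,3Q_i}$ has at most $\gamma_r^r\beta^{-r}|3Q_i|\le\frac18|Q_i|$ points. As $\frac34+\frac18<1$, there is $x'\in Q_i\setminus\Omega$ with $V(F\mathbf 1_{3Q_i})(x')\le\beta\langle F\rangle_{r,3Q_i}$. Now $3Q_i\subset3Q_0$ by Lemma~\ref{lem:grid}(b), and $3Q_i$ lies in the ball $\mathcal B(x',|3Q_i|)$, which has at most $3|3Q_i|$ points. So $\langle F\rangle_{r,3Q_i}\le3\mathcal M_rF_0(x')\le3\beta a$. For the far part $g=F_0-F\mathbf 1_{3Q_i}$ this gives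
\[
\max_\alpha|U_\alpha g(x')|\le VF_0(x')+V(F\mathbf 1_{3Q_i})(x')\le\beta a+3\beta^2a .
\]

\emph{From the good point to $Q_i$.} Let $x\in Q_i$ and $y\notin3Q_i$. By Lemma~\ref{lem:grid}(c), $d(x,y)\ge|Q_i|$ and $d(x',y)\ge|Q_i|$, and so $d(x',y)\le d(x,y)+|Q_i|\le2d(x,y)$. Using $|e(t)-1|\ge4\operatorname{dist}(t,\mathbb Z)$ and $|e(t)-e(t')|\le2\pi|t-t'|$,
\[
\frac1p\Big|\frac1{e(\frac{x-y}p)-1}-\frac1{e(\frac{x'-y}p)-1}\Big|\le\frac1p\cdot\frac{2\pi|x-x'|\,p^{-1}\,p^2}{16\,d(x,y)\,d(x',y)}\le\frac\pi4\,\frac{|Q_i|}{d(x',y)^2}.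
\]
The modulation $e(-\alpha y/p)$ has modulus one, so the bound below is uniform in $\alpha$. The shell $2^j|Q_i|\le d(x',y)<2^{j+1}|Q_i|$ lies in a ball around $x'$ with at most $2^{j+2}|Q_i|$ points, and the sum of $|F_0|$ over this ball is at most $2^{j+2}|Q_i|\,\mathcal M_rF_0(x')$. Hence
\[
|U_\alpha g(x)-U_\alpha g(x')|\le\frac\pi4|Q_i|\sum_{j\ge0}\frac{2^{j+2}|Q_i|}{4^j|Q_i|^2}\,\mathcal M_rF_0(x')=2\pi\mathcal M_rF_0(x')\le8\beta a .
\]
Since $g(x)=0$, we get $Vg(x)\le(9\beta+3\beta^2)a$, and \eqref{eq:on} follows by sublinearity.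

\emph{Iteration.} Start with $Q_0=\mathbb Z_p$, for which $F_0=F$, declare the $Q_i$ to be the successors of $Q_0$, and repeat with each $Q_i$. The process stops because successors are proper subsets. For a given $x$ apply \eqref{eq:on} along the members of $\mathcal S$ that contain $x$, and \eqref{eq:off} at the smallest one. This proves the lemma with $C_0=9\beta+3\beta^2$.
\end{proof}

The averages are over $3Q$, not $Q$, because the kernel is not local. This is the price for large $p$, and it has to be carried through all covering arguments below.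

\section{Rectangles}\label{sec:rect}

The sparse bound tells us which time scales to insert between $I_{J-1}$ and $I_J$. A \emph{cell of level $J$} ($1\le J\le N$) is a set $Q=\{x\in I:x_J\in Q^\circ\}$ with $I$ a cylinder of rank $J-1$ and $Q^\circ\in\mathcal D_{p_J}$. The set $3Q\subset I$, its parts, the children of $Q$, sparse families and the averages $\langle\cdot\rangle_{r,3Q}$ are carried over from $Q^\circ$; since $|Q|=|I|\,|Q^\circ|/p_J$, so are the inequalities of Lemma~\ref{lem:grid}(a) and \eqref{eq:packing}. Note that $3I=I$. The level is part of the data: a cylinder of rank $J$ is a \emph{singleton cell} of level $J$ and, if $J<N$, the \emph{full cell} of level $J+1$.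

A \emph{rectangle of level $J$} is a pair $R=(Q,\omega)$ with $Q=Q_R$ a cell of level $J$ and $\omega=\omega_R$ a block of level $J$. It is a box. Let $I_R$ be the cylinder of rank $J-1$ that contains $Q$, and $\Gamma_R=(I_R,\omega)$. Multitiles are the rectangles whose cell is full. The frequency side is never subdivided within a level; all the frequency analysis inside a factor has been done in Lemma~\ref{lem:CH}. We order rectangles by
\[
(Q,\omega)\le(Q',\omega')\iff Q\subset Q'\text{ and }\omega\supset\omega' .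
\]
If $R\le R'$, the level of $R$ is at least the level of $R'$. Always $R\le\Gamma_R$.

\begin{lemma}\label{lem:order}
Let $R=(Q,\omega)$ and $R'=(Q',\omega')$ have levels $J\ge J'$, and let $Q\cap Q'\ne\emptyset$ and $\omega\cap\omega'\ne\emptyset$. Then $R$ and $R'$ are comparable. If $J>J'$, then $I_R\subset Q'$ and $R\le\Gamma_R\le R'$.
\end{lemma}

\begin{proof}
If $J>J'$, then $\omega\supset\omega'$, and $I_R$ is a cylinder of rank $J-1\ge J'$ that meets $Q'\in\mathcal F_{J'}$, so $I_R\subset Q'$. If $J=J'$, then $\omega=\omega'$, $I_R=I_{R'}$, and the cells are nested because the grid intervals are.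
\end{proof}

So incomparable rectangles are disjoint boxes, and the rectangles through a point $(x,n)$, those with $x\in Q$ and $n\in\omega$, form a chain; see Figure~\ref{fig:chain}.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.8]
\foreach \nn/\xa/\xb/\ya in {1/0/1/0.5, 2/0.5/1/0.5, 3/0.5/0.75/0.5, 4/0.5/0.75/0, 5/0.625/0.75/0}{
  \begin{scope}[shift={(1.25*\nn,0)}]
    \fill[gray!40] (\xa,\ya) rectangle (\xb,1);
    \draw (0,0) rectangle (1,1);
    \fill (0.69,0.81) circle (0.022);
    \node at (0.5,-0.16) {$R_{\nn}$};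
  \end{scope}}
\end{tikzpicture}
\caption{The chain $R_1>R_2>\dots>R_5$ of rectangles through a point $(x,n)$ for $p_1=4$, $p_2=2$, $N=2$. Each panel shows time $[0,1)$ horizontally and the frequencies $0,\dots,7$ vertically; the dot marks $x\in[\frac58,\frac34)$ and $n=6$. The rectangles $R_1,R_2,R_3$ have level $1$, block $[4,8)$ and cells $[0,1)$, $[\frac12,1)$, $[\frac12,\frac34)$. The rectangles $R_4,R_5$ have level $2$, block $[0,8)$ and cells $[\frac12,\frac34)$, $[\frac58,\frac34)$. Within a level only the cell shrinks; between levels only the block grows. $R_1$ and $R_4$ are multitiles.}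
\label{fig:chain}
\end{figure}

The next lemma handles the enlargement $3Q$: if a neighbor of $R$ lies below $R_1$, then $R$ lies below a neighbor of $R_1$.

\begin{lemma}\label{lem:nb}
Let $R=(Q,\omega)$, let $Q^*$ be a part of $3Q$, and let $(Q^*,\omega)\le R_1=(Q_1,\omega_1)$. Then $R\le(Q',\omega_1)$ for some part $Q'$ of $3Q_1$.
\end{lemma}

\begin{proof}
If $R$ and $R_1$ have the same level, then $\omega=\omega_1$, all cells lie in one cylinder, and Lemma~\ref{lem:grid}(b) applies. Otherwise Lemma~\ref{lem:order} for $(Q^*,\omega)$ and $R_1$ gives $Q\subset I_R\subset Q_1$; take $Q'=Q_1$.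
\end{proof}

\subsection*{Maximal functions and sparse sums}

For $g\in L^1[0,1)$ put
\[
M_Jg(x)=\max_Q\frac1{|Q|}\int_{3Q}|g|,\qquad M^0_Jg(x)=\max_Q\frac1{|Q|}\int_Q|g|,\qquad Mg=\max_{1\le J\le N}M_Jg,
\]
with the maxima over the cells $Q\ni x$ of level $J$. Then $M^0_J\le M_J\le M$.

\begin{lemma}\label{lem:max}
$|\{Mg>t\}|\le30\,t^{-1}\|g\|_1$ for $t>0$, and $M$ is bounded on $L^a$ for $1<a\le\infty$, uniformly in $N$ and $P$.
\end{lemma}

\begin{proof}
If $\int_{3Q}|g|>t|Q|$, some part $Q^*$ of $3Q$ has $\int_{Q^*}|g|>\frac t3|Q|\ge\frac t6|Q^*|$. Identify a cell $Q$ of level $J$ with the rectangle $(Q,[0,m_J))$, and let $Q_1,Q_2,\dots$ be the cells with $\int_{Q_i}|g|>\frac t6|Q_i|$ that are maximal with this property in the order of rectangles. All blocks contain $0$, so the $Q_i$ are disjoint by Lemma~\ref{lem:order}. By Lemma~\ref{lem:nb}, every $Q$ with $\int_{3Q}|g|>t|Q|$ lies in some $3Q_i$. Hence $|\{Mg>t\}|\le5\sum|Q_i|\le30t^{-1}\|g\|_1$. Also $Mg\le5\|g\|_\infty$, and Marcinkiewicz interpolation gives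 the rest.
\end{proof}

In the model case we used Lemma~\ref{lem:CH} in $\ell^2$ and summed over levels. The sparse majorants satisfy the same square function estimate, provided that the averages are taken with an exponent $r$ below the exponent of the norm.

\begin{lemma}\label{lem:square}
Let $1<r<\rho\le2$. Let $\mathcal G$ be a set of multitiles such that all members of the same level have the same block. For $\Gamma=(I_\Gamma,\omega)\in\mathcal G$ of level $J$ let $G_\Gamma$ be a function on $\mathbb Z_{p_J}$, let $\mathcal S_\Gamma$ be a sparse family of cells in $I_\Gamma$, and put $A_\Gamma=\sum_{Q\in\mathcal S_\Gamma}\langle G_\Gamma\rangle_{r,3Q}\mathbf 1_Q$. Then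
\[
\Big\|\Big(\sum_{\Gamma\in\mathcal G}A_\Gamma^2\Big)^{1/2}\Big\|_\rho\le C_{r,\rho}\Big\|\Big(\sum_{\Gamma\in\mathcal G}|G_\Gamma|^2\mathbf 1_{I_\Gamma}\Big)^{1/2}\Big\|_\rho .
\]
\end{lemma}

\begin{proof}
Members of the same level have disjoint cylinders. So with $G_J=\sum|G_\Gamma|\mathbf 1_{I_\Gamma}$ and $A_J=\sum A_\Gamma$, both sums over the members of level $J$, the claim is $\|(A_J)\|_{L^\rho(\ell^2)}\le C\|(G_J)\|_{L^\rho(\ell^2)}$. Let $h_J\ge0$. For $Q\in\mathcal S_\Gamma$ of level $J$ and every $x\in Q$ we have $\langle G_\Gamma\rangle_{r,3Q}\le(M_JG_J^r(x))^{1/r}$ and $\int_Qh_J\le|Q|M^0_Jh_J(x)\le2|Q^\flat|M^0_Jh_J(x)$. Average over $x\in Q^\flat$; for fixed $J$ the sets $Q^\flat$ are disjoint, so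
\[
\int\sum_JA_Jh_J=\sum_\Gamma\sum_{Q\in\mathcal S_\Gamma}\langle G_\Gamma\rangle_{r,3Q}\int_Qh_J\le2\int\sum_J(M_JG_J^r)^{1/r}M^0_Jh_J .
\]
By the Cauchy--Schwarz inequality in $J$ and H\"older's inequality in $x$, the right side is at most $2\|(M_JG_J^r)\|_{L^{\rho/r}(\ell^{2/r})}^{1/r}\|(M^0_Jh_J)\|_{L^{\rho'}(\ell^2)}$. By the duality of $L^\rho(\ell^2)$ and $L^{\rho'}(\ell^2)$, it remains to show, for nonnegative functions,
\begin{align}
\|(M_Jg_J)\|_{L^{\rho/r}(\ell^{2/r})}&\le C\|(g_J)\|_{L^{\rho/r}(\ell^{2/r})},\label{eq:va}\\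
\|(M^0_Jh_J)\|_{L^{\rho'}(\ell^2)}&\le C\|(h_J)\|_{L^{\rho'}(\ell^2)},\label{eq:vb}
\end{align}
and to take $g_J=G_J^r$. For $\rho=2$ the two exponents in each mixed norm agree, so the inequalities can be proved term by term; they follow from the boundedness of $M$ on $L^{2/r}$, where $r<2$ is used, and on $L^2$. This is the only case needed for Theorem~\ref{thm:A}. For $\rho<2$ they are proved in Lemma~\ref{lem:vector}.
\end{proof}

\section{Decomposition into trees}\label{sec:trees}

In this section and the next we fix the following data: a function $f\in L^2$; a union $E$ of cylinders of rank $N$ with $|E|>0$; an $\mathcal F_N$-measurable function $n:[0,1)\to\{0,\dots,m_N-1\}$; and numbers $B>0$ and $\mathcal E\ge|E|$ with $\|f\|_2^2\le B^2\mathcal E$.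

\subsection*{Density, size and trees}

For $R=(Q,\omega)$ put $E_R=\{x\in E\cap Q:n(x)\in\omega\}$ and
\[
\operatorname{dens}(R)=\max_{R'\ge R}\frac{|E_{R'}|}{|Q_{R'}|},\qquad\operatorname{size}(R)=\Big(\frac1{|Q|}\int_{3Q}|F_{\Gamma_R}|^2\Big)^{1/2},
\]
with the maximum over all rectangles $R'\ge R$. Density measures how often the graph of $n$ over $E$ visits $R$; size measures the part of $f$ with frequencies in $\omega$ near $Q$.

An \emph{up-set} is a set $\mathcal U$ of rectangles such that $R\in\mathcal U$ and $R'\ge R$ imply $R'\in\mathcal U$. For $R_T=(Q_T,\omega_T)\in\mathcal U$ of level $J_T$, the \emph{tree} with top $R_T$ is $T=T(R_T;\mathcal U)=\{R\in\mathcal U:R\le R_T\}$. For $J\ge J_T$ let $\omega^T_J$ be the block of level $J$ that contains $\omega_T$; every member of $T$ of level $J$ has this block. For $J>J_T$ let $\alpha^T_J$ be the common $J$-th digit of the elements of $\omega_T$, so that $\omega^T_{J-1}=\omega^T_J[\alpha^T_J]$. Let $\mathcal G_T$ be the set of multitiles in $T$ of level greater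 than $J_T$. We record three properties.
\begin{enumerate}
\item[(T1)] \emph{Convexity.} If $R\le R'\le R''$ and $R,R''\in T$, then $R'\in T$: it lies in $\mathcal U$ because $R$ does, and $R'\le R''\le R_T$.
\item[(T2)] If $R\in T$ has level greater than $J_T$, then $\Gamma_R\in\mathcal G_T$: by Lemma~\ref{lem:order}, $R\le\Gamma_R\le R_T$.
\item[(T3)] $\mathcal U\setminus T$ is an up-set: if $R\in\mathcal U\setminus T$ and $R\le R'$, then $R'\in\mathcal U$, and $R'\in T$ would give $R\le R_T$.
\end{enumerate}
As in the model case, the tiles of $\mathcal G_T$ that avoid $\omega_T$ carry the square function estimates. We measure those below and those above $\omega_T$ separately: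
\[
\operatorname{size}^-(T)^2=\frac1{|Q_T|}\sum_{J>J_T}\ \sum_{(I,\omega^T_J)\in\mathcal G_T}\ \sum_{l<\alpha^T_J}\|\mathbf 1_I\Pi_{\omega^T_J[l]}f\|_2^2,
\]
and $\operatorname{size}^+(T)$ is defined with $l>\alpha^T_J$ in place of $l<\alpha^T_J$. The separation is needed because tiles of different trees will be made disjoint by selecting trees in the order of their frequencies, and this works for one side at a time. For a fixed top $R$, the numbers $\operatorname{size}^\pm(T(R;\mathcal U))$ do not increase when $\mathcal U$ is replaced by a smaller up-set containing $R$.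

For $k\in\mathbb Z$ call an up-set $\mathcal U$ \emph{$k$-small} if for all $R\in\mathcal U$
\[
\operatorname{dens}(R)\le2^{2k},\qquad\operatorname{size}(R)\le2^kB,\qquad\operatorname{size}^\pm(T(R;\mathcal U))\le2^kB .
\]
An up-set contained in a $k$-small up-set is $k$-small. The thresholds $2^{2k}$ and $2^kB$ are matched so that enforcing either costs the same measure.

\begin{lemma}\label{lem:select}
Let $\mathcal U$ be an up-set and $k\in\mathbb Z$. One can remove trees from $\mathcal U$ one after another, each of the form $T=T(R_T;\mathcal U_T)$ with $\mathcal U_T\ni R_T$ the up-set that remains at that moment, so that the final up-set is $k$-small and $\sum_T|Q_T|\le33\cdot2^{-2k}\mathcal E$.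
\end{lemma}

\begin{proof}
Let $R^*=(Q^*,\omega^*)$ be any rectangle, not necessarily in the current up-set $\mathcal U'$. The set $\{R\in\mathcal U':R\le R^*\}$ is the union of the trees whose tops are its maximal elements. The blocks of these tops contain $\omega^*$, so by Lemma~\ref{lem:order} their cells are disjoint subsets of $Q^*$. Hence the trees are disjoint, removing one does not change the others, and $\sum|Q_T|\le|Q^*|$. To \emph{remove below $R^*$} means to remove these trees. We perform four steps, of cost $1$, $30$, $1$ and $1$ times $2^{-2k}\mathcal E$.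

\emph{Step 1: density.} Let $\mathcal R$ be the set of maximal elements among all rectangles $R'$ with $|E_{R'}|>2^{2k}|Q_{R'}|$. They are disjoint boxes, so the sets $E_{R'}$ are disjoint, and $\sum_{\mathcal R}|Q_{R'}|\le2^{-2k}|E|\le2^{-2k}\mathcal E$. Remove below each member of $\mathcal R$. Every $R$ with $\operatorname{dens}(R)>2^{2k}$ lies below a member of $\mathcal R$ and is removed.

\emph{Step 2: size.} Let $\mathcal R$ be the set of maximal elements among all rectangles $R'=(Q',\omega')$ with
\[
\|\mathbf 1_{Q'}\Pi_{\omega'}f\|_2^2=\int_{Q'}|F_{\Gamma_{R'}}|^2>\tfrac16\,2^{2k}B^2|Q'| .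
\]
By \eqref{eq:bessel}, $\sum_{\mathcal R}|Q'|\le6\cdot2^{-2k}B^{-2}\|f\|_2^2\le6\cdot2^{-2k}\mathcal E$. For each $(Q_1,\omega_1)\in\mathcal R$ remove below $(Q'',\omega_1)$ for all parts $Q''$ of $3Q_1$; these parts have total measure at most $5|Q_1|$. If $R=(Q,\omega)$ has $\operatorname{size}(R)>2^kB$, some part $Q^*$ of $3Q$ has $\int_{Q^*}|F_{\Gamma_R}|^2>\frac132^{2k}B^2|Q|\ge\frac162^{2k}B^2|Q^*|$. As $\Gamma_{(Q^*,\omega)}=\Gamma_R$, the rectangle $(Q^*,\omega)$ lies below a member of $\mathcal R$, and $R$ is removed by Lemma~\ref{lem:nb}.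

\emph{Step 3: $\operatorname{size}^-$.} As long as the current up-set $\mathcal U'$ contains a \emph{candidate}, that is, an $R_0=(Q_0,\omega_0)$ with $\operatorname{size}^-(T(R_0;\mathcal U'))>2^kB$, choose a candidate with $\min\omega_0$ smallest and remove $T(R_0;\mathcal U')$. We claim that the tiles $(I,\omega[l])$, indexed by the triples $(T,\Gamma,l)$ with $T$ selected in this step, $\Gamma=(I,\omega)\in\mathcal G_T$ of level $J$ and $l<\alpha^T_J$, are pairwise disjoint boxes. Suppose that the tiles of $(T,\Gamma,l)$ and $(T',\Gamma',l')$, of levels $J\le J'$, are not disjoint.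

If $J=J'$, then $I=I'$ and $\omega[l]=\omega'[l']$, so $\Gamma=\Gamma'$ and $l=l'$; and $T=T'$ because removed trees are disjoint. The triples coincide.

Let $J<J'$. Then $I'\subset I$. The block $\omega$ has level $J\le J'-1$ and meets $\omega'[l']$, so $\omega_T\subset\omega\subset\omega'[l']$. If $T=T'$, this says $\alpha^T_{J'}=l'$, contrary to $l'<\alpha^{T'}_{J'}$. So $T\ne T'$. Since $\omega_{T'}\subset\omega'[\alpha^{T'}_{J'}]$ and $l'<\alpha^{T'}_{J'}$, we have $\min\omega_T<\min\omega_{T'}$. It follows that $T$ was selected before $T'$: otherwise $R_T$ was present when $T'$ was selected, it was a candidate by monotonicity of $\operatorname{size}^-$, and it had the smaller $\min\omega$. Hence $\Gamma'\in T'$ was present when $T$ was selected. But $I'\subset I\subset Q_T$ and $\omega'\supset\omega_T$, so $\Gamma'\le R_T$ and $\Gamma'\in T$, which contradicts $T\cap T'=\emptyset$.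

By the claim and \eqref{eq:bessel}, $2^{2k}B^2\sum|Q_T|\le\sum_T\operatorname{size}^-(T)^2|Q_T|\le\|f\|_2^2\le B^2\mathcal E$.

\emph{Step 4: $\operatorname{size}^+$.} Proceed as in Step 3, choosing $\min\omega_0$ largest. In the case $J<J'$ we now have $l'>\alpha^{T'}_{J'}$. This again excludes $T=T'$ and gives $\min\omega_T>\min\omega_{T'}$, so $T$ was selected before $T'$; the rest is unchanged.

Density and size do not depend on the up-set and $\operatorname{size}^-$ does not increase in Step 4, so the final up-set is $k$-small.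
\end{proof}

\subsection*{The decomposition}

Let $\mathcal U_0$ be an up-set that contains every $R$ with $E_R\ne\emptyset$. There are finitely many rectangles, so $\mathcal U_0$ is $(k_0+1)$-small for some $k_0$. Apply Lemma~\ref{lem:select} successively with $k=k_0,k_0-1,\dots$; call the application with parameter $k$ \emph{stage $k$}. A rectangle of $\mathcal U_0$ that is never removed has density $0$. A nonempty $E_R$ contains a cylinder of rank $N$, because $E$, $Q_R$ and $n$ are $\mathcal F_N$-measurable, and so has positive measure. Therefore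
\begin{equation}\label{eq:cover}
\text{every }R\text{ with }E_R\ne\emptyset\text{ lies in exactly one removed tree.}
\end{equation}
From now on ``tree'' means a removed tree. A tree $T$ of stage $k$ was removed from a $(k+1)$-small up-set. With $\delta_T=\min(1,2^{2k+2})$ and $\lambda_T=2^{k+1}B$,
\begin{equation}\label{eq:treebounds}
|E_R|\le\delta_T|Q_R|,\quad\operatorname{size}(R)\le\lambda_T\quad(R\in T),\qquad\operatorname{size}^\pm(T)\le\lambda_T,\qquad\sum_{T\text{ of stage }k}|Q_T|\le33\cdot2^{-2k}\mathcal E .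
\end{equation}
Lower rectangles are removed first:
\begin{equation}\label{eq:first}
R\le R',\ R\in T,\ R'\in T'\ \Longrightarrow\ \lambda_T\ge\lambda_{T'} .
\end{equation}
Indeed, if $T'$ were removed before $T$, then $R$ would be present at that moment and $R\le R'\le R_{T'}$ would put $R$ in $T'$. So $T$ is removed not later than $T'$, and its stage is at least that of $T'$.

\subsection*{Leaves}

We now partition $Q_T$ into the pieces on which the density is known. For $x\in Q_T$ the members of $T$ whose cell contains $x$ form a nonempty chain, by Lemma~\ref{lem:order}, since all their blocks contain $\omega_T$. Let $b_T(x)$ be the smallest one, and for $R\in T$ let $\Lambda_R=\{x\in Q_T:b_T(x)=R\}\subset Q_R$. Let $R=(Q,\omega)\in T$ have level $J$.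

\emph{$Q$ is not a singleton cell.} Let $R'=(Q',\omega')\in T$ with $R'<R$. Then $Q'$ lies in a child $Q^1$ of $Q$: if $R'$ has level $J$ it is a proper subcell, and if $R'$ has higher level then $x_J$ is constant on $Q'$. So $R'\le(Q^1,\omega)<R$, and $(Q^1,\omega)\in T$ by (T1). Hence a point $x$ of a child $Q^1$ lies in $\Lambda_R$ exactly when $(Q^1,\omega)\notin T$, and $\Lambda_R$ is the union of these children. We call each of them a \emph{leaf} of $T$.

\emph{$Q$ is a singleton cell.} Any $R'\in T$ with $R'<R$ has level greater than $J$, so $R'\le(Q,\omega^T_{J+1})<R$, and the multitile $(Q,\omega^T_{J+1})$ is in $T$ by (T1); then $\Lambda_R=\emptyset$. If there is no such $R'$, then $\Lambda_R=Q$, and we call $Q$ a \emph{leaf} of $T$.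

The leaves $L$ partition $Q_T$; let $L(x)$ be the leaf containing $x$. A leaf $L\subset\Lambda_R$ has $|L|\ge\frac13|Q_R|$ by Lemma~\ref{lem:grid}(a). Moreover,
\begin{equation}\label{eq:union}
R\in T,\ x\in Q_R\ \Longrightarrow\ L(x)\subset Q_R ,
\end{equation}
because $b_T(x)\le R$ and $L(x)\subset Q_{b_T(x)}$. So each $\mathbf 1_{Q_R}$, $R\in T$, is constant on leaves.

For $x\in E$ let $\operatorname{ch}(x)$ be the chain of rectangles through $(x,n(x))$ and $\operatorname{ch}_J(x)$ its part of level $J$. The largest element of $\operatorname{ch}_J(x)$ is the multitile $\Gamma_J(x)=(I_{J-1}(x),\omega_J(n(x)))$ and the smallest is $(I_J(x),\omega_J(n(x)))$, with $I_J(x)$ a singleton cell of level $J$. By Lemma~\ref{lem:order}, the elements of $\operatorname{ch}_J(x)$ lie below those of $\operatorname{ch}_{J-1}(x)$. Every $R\in\operatorname{ch}(x)$ has $x\in E_R$, so it lies in exactly one tree by \eqref{eq:cover}. Let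
\[
E(T)=\{x\in E:\operatorname{ch}(x)\cap T\ne\emptyset\}\subset Q_T .
\]
If $x\in E(T)$ and $R\in\operatorname{ch}(x)\cap T$, then $b_T(x)\le R$, so $n(x)\in\omega_R\subset\omega_{b_T(x)}$ and $x\in E_{b_T(x)}$. Thus $E(T)\cap L\subset E_R$ for a leaf $L\subset\Lambda_R$, and by \eqref{eq:treebounds}
\begin{equation}\label{eq:leafdens}
|E(T)\cap L|\le\delta_T|Q_R|\le3\delta_T|L| .
\end{equation}
In particular $\int_{E(T)}\psi\le3\delta_T\int_{Q_T}\psi$ for every $\psi\ge0$ that is constant on the leaves of $T$. This is the full gain of density asked for in Section~\ref{sec:model}.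

\section{The basic inequality and the proof of Theorem~\ref{thm:A}}\label{sec:basic}

Fix $r\in(1,2)$. For $x\in E$ let $t_J(x)$ be the term of level $J$ in \eqref{eq:levels} with $n=n(x)$, so $S_{n(x)}f(x)=\sum_Jt_J(x)$.

\subsection*{Good and bad levels}

The cut-off $\alpha_J(n(x))$ is dictated by a tree as soon as the chain of $x$ stays in the tree one step above level $J$. Accordingly, a level $J$ is \emph{good for $x$ with tree $T$} if $J\ge2$ and all elements of $\operatorname{ch}_J(x)$ and the smallest element of $\operatorname{ch}_{J-1}(x)$ lie in $T$. In that case $(I_{J-1}(x),\omega_{J-1}(n(x)))\le R_T$, so $J>J_T$ and $\omega_T\subset\omega_{J-1}(n(x))$. Therefore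
\begin{equation}\label{eq:goodfacts}
\alpha_J(n(x))=\alpha^T_J,\qquad\omega_J(n(x))=\omega^T_J,\qquad\Gamma_J(x)\in\mathcal G_T .
\end{equation}
A level that is good with no tree is \emph{bad}; bad levels correspond to the free level of the model case.

\begin{lemma}\label{lem:two}
Let $x\in E$ and let $T$ be a tree. At most two bad levels $J$ have $\operatorname{ch}_J(x)\cap T\ne\emptyset$. The levels that are good for $x$ with tree $T$ form a set of consecutive integers.
\end{lemma}

\begin{proof}
Let $J_1<J<J_2$, $R_1\in\operatorname{ch}_{J_1}(x)\cap T$ and $R_2\in\operatorname{ch}_{J_2}(x)\cap T$. All elements of $\operatorname{ch}_J(x)$ and the smallest element of $\operatorname{ch}_{J-1}(x)$ lie between $R_2$ and $R_1$; for the latter, note that $J-1\ge J_1$. By (T1) they lie in $T$, and $J\ge2$, so $J$ is good with tree $T$. Taking for $J_1,J_2$ the extreme levels with $\operatorname{ch}_J(x)\cap T\ne\emptyset$ gives the first claim; taking the extreme good levels gives the second.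
\end{proof}

\subsection*{Good levels}

For a tree $T$ and $J\ge J_T$ put
\[
u^T_J=\overline{W_{\omega_T}}\,W_{\omega^T_J}=e\Big(-\sum_{J_T<j\le J}\alpha^T_j\,\frac{x_j}{p_j}\Big).
\]
For $J>J_T$ define $\Phi_J=u^T_J\,[\sigma_{\alpha^T_J}F_\Gamma](x_J)$ on the cylinder $I$ of each $\Gamma=(I,\omega^T_J)\in\mathcal G_T$, and $\Phi_J=0$ elsewhere. Then $\Phi_J$ is supported in $Q_T$ and $\mathcal F_J$-measurable. On such a cylinder $u^T_J=u^T_{J-1}\overline{e_{\alpha^T_J}(x_J)}$, and $\sigma_{\alpha^T_J}F_\Gamma$ does not contain the frequency $\alpha^T_J$, so $\mathbb E_{J-1}\Phi_J=0$. Hence $Y_j=\sum_{J_T<J\le j}\Phi_J$, $J_T\le j\le N$, is a martingale with $Y_{J_T}=0$. Put $Y_T^*=\max_j|Y_j|$.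

\begin{lemma}\label{lem:good}
$\displaystyle\int_E\Big|\sum_{J\text{ good}}t_J(x)\Big|\,dx\le6\sum_T\delta_T\int_{Q_T}Y_T^*$.
\end{lemma}

\begin{proof}
Fix $x\in E$ and a tree $T$ with which some level is good; then $x\in E(T)$. Let $a\le J\le b$ be these levels. By \eqref{eq:goodfacts}, $t_J(x)=W_{\omega_T}(x)\Phi_J(x)$ for $a\le J\le b$, so their sum is $W_{\omega_T}(x)(Y_b-Y_{a-1})(x)$, with $a-1\ge J_T$, and has modulus at most $2\max_{j\le b}|Y_j(x)|$. The smallest element $(I_b(x),\omega^T_b)$ of $\operatorname{ch}_b(x)$ lies in $T$, so $L(x)\subset I_b(x)$ by \eqref{eq:union}, and the $Y_j$ with $j\le b$ are constant on $I_b(x)$. So the modulus is at most $\psi_T(x)=2\inf_{L(x)}Y_T^*$. The function $\psi_T\le2Y_T^*$ is constant on leaves. Sum over $T$ and apply \eqref{eq:leafdens}.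
\end{proof}

\subsection*{Bad levels}

As in the model case we first remove one coefficient. Let $\Gamma$ be a multitile of level $J$. If $\Gamma\in\mathcal G_T$ for some tree $T$, which is then unique, put $c_\Gamma=\hat F_\Gamma(\alpha^T_J)$ and $F'_\Gamma=F_\Gamma-c_\Gamma e_{\alpha^T_J}$. Otherwise put $c_\Gamma=0$ and $F'_\Gamma=F_\Gamma$. Let $\mathcal S_\Gamma$ be the sparse family of Lemma~\ref{lem:sparse} for $F'_\Gamma$, viewed as a family of cells in $I_\Gamma$, and let $A_\Gamma=\sum_{Q\in\mathcal S_\Gamma}\langle F'_\Gamma\rangle_{r,3Q}\mathbf 1_Q$. By \eqref{eq:sigmaU},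
\begin{equation}\label{eq:dominate}
\sigma^*F'_\Gamma\le2C_0A_\Gamma\quad\text{on }I_\Gamma .
\end{equation}
The function $A_\Gamma$ is not constant on the leaves of any one tree. So we distribute its terms: $A_{\Gamma,T}$ is the same sum restricted to the $Q$ with $(Q,\omega_\Gamma)\in T$. By \eqref{eq:union}, $A_{\Gamma,T}$ is supported in $Q_T$ and constant on the leaves of $T$.

One multitile outside $\mathcal G_T$ can have $A_{\Gamma,T}\ne0$, namely $\Gamma_T=\Gamma_{R_T}=(I_{R_T},\omega_T)$, which need not belong to $T$. It is a single function, so no orthogonality is needed for it, only a uniform bound on its averages. Put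
\[
\kappa_T=\max_{\Gamma\in\mathcal G_T}|c_\Gamma|+|c_{\Gamma_T}|+\max\big\{\langle F_{\Gamma_T}\rangle_{r,3Q}:(Q,\omega_T)\in T\big\}.
\]

\begin{lemma}\label{lem:bad}
$\displaystyle\int_E\sum_{J\text{ bad}}|t_J(x)|\,dx\le C\sum_T\delta_T\Big(\int_{Q_T}\max_{\Gamma\in\mathcal G_T}A_\Gamma+\kappa_T|Q_T|\Big)$, with $C$ depending only on $r$.
\end{lemma}

\begin{proof}
Let $x\in E$ and $\Gamma=\Gamma_J(x)$. For every cell $Q\ni x$ of level $J$ the rectangle $(Q,\omega_\Gamma)$ belongs to $\operatorname{ch}_J(x)$, hence to exactly one tree. So $A_\Gamma(x)=\sum_TA_{\Gamma,T}(x)$, and by \eqref{eq:dominate}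
\[
|t_J(x)|\le|c_\Gamma|+2C_0\sum_TA_{\Gamma,T}(x).
\]
If $c_\Gamma\ne0$, then $\Gamma\in\mathcal G_T$ for one tree $T$, and $\Gamma\in\operatorname{ch}_J(x)\cap T$. If $A_{\Gamma,T}(x)\ne0$, there is $R=(Q,\omega_\Gamma)\in\operatorname{ch}_J(x)\cap T$; then $\Gamma=\Gamma_R\in\mathcal G_T$ by (T2) if $J>J_T$, and $\Gamma=\Gamma_T$ if $J=J_T$, since then $\omega_\Gamma=\omega_T$ and $Q\subset Q_T$. Put $A^*_T=\max\{A_{\Gamma,T}:\Gamma\in\mathcal G_T\cup\{\Gamma_T\}\}$. By Lemma~\ref{lem:two} each tree is charged by at most two bad levels, and only if $x\in E(T)$: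
\[
\sum_{J\text{ bad}}|t_J(x)|\le\sum_T\mathbf 1_{E(T)}(x)\Big(2\max_{\Gamma\in\mathcal G_T}|c_\Gamma|+4C_0A^*_T(x)\Big).
\]
The expression in parentheses is constant on leaves, so \eqref{eq:leafdens} bounds the integral over $E$ by $\sum_T3\delta_T\big(2\kappa_T|Q_T|+4C_0\int_{Q_T}A_T^*\big)$. Finally $A_T^*\le\max_{\mathcal G_T}A_\Gamma+A_{\Gamma_T,T}$. For $(Q,\omega_T)\in T$ we have $Q\subset Q_T$ and $\langle F'_{\Gamma_T}\rangle_{r,3Q}\le\langle F_{\Gamma_T}\rangle_{r,3Q}+|c_{\Gamma_T}|\le\kappa_T$. So $\int A_{\Gamma_T,T}\le\kappa_T\sum_{Q\in\mathcal S_{\Gamma_T},\,Q\subset Q_T}|Q|\le2\kappa_T|Q_T|$ by \eqref{eq:packing}.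
\end{proof}

Lemmas~\ref{lem:good} and~\ref{lem:bad} give the basic inequality
\begin{equation}\label{eq:basic}
\int_E|S_{n(x)}f(x)|\,dx\le C\sum_T\delta_T\,\Xi_T,\qquad\Xi_T=\int_{Q_T}Y_T^*+\int_{Q_T}\max_{\Gamma\in\mathcal G_T}A_\Gamma+\kappa_T|Q_T| .
\end{equation}
The set $E$ and the function $n$ now enter only through $\delta_T$ and the shape of the trees. The three terms of $\Xi_T$ are the three terms of Proposition~\ref{prop:model}, localized to $Q_T$.

\begin{lemma}\label{lem:L2tree}
$\Xi_T\le C\lambda_T|Q_T|$, with $C$ depending only on $r$.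
\end{lemma}

\begin{proof}
\emph{The martingale.} By Parseval's identity on $\mathbb Z_{p_J}$ and \eqref{eq:tile}, $\sum_J\|\Phi_J\|_2^2=\operatorname{size}^-(T)^2|Q_T|$. Martingale differences are orthogonal, so the Cauchy--Schwarz and Doob inequalities give $\int_{Q_T}Y^*_T\le2|Q_T|^{1/2}\|Y_N\|_2=2\operatorname{size}^-(T)|Q_T|\le2\lambda_T|Q_T|$.

\emph{The sparse sums.} For $\Gamma\in\mathcal G_T$ of level $J$ the function $F'_\Gamma$ keeps exactly the frequencies $l\ne\alpha^T_J$. So $\sum_{\mathcal G_T}\int_{I_\Gamma}|F'_\Gamma|^2=(\operatorname{size}^-(T)^2+\operatorname{size}^+(T)^2)|Q_T|\le2\lambda_T^2|Q_T|$. The members of $\mathcal G_T$ of level $J$ all have the block $\omega^T_J$, so Lemma~\ref{lem:square} applies with $\rho=2$, and $\int_{Q_T}\max_{\mathcal G_T}A_\Gamma\le|Q_T|^{1/2}\|(\sum_{\mathcal G_T}A_\Gamma^2)^{1/2}\|_2\le C\lambda_T|Q_T|$.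

\emph{The coefficients.} Let $\Gamma=(I,\omega^T_J)\in\mathcal G_T$; then $J-1\ge J_T\ge1$. Let $R'=(I,\omega^T_{J-1})$, with $I$ a singleton cell of level $J-1$. Then $\Gamma\le R'\le R_T$, so $R'\in T$ by (T1). By \eqref{eq:tile} and $\omega^T_{J-1}=\omega^T_J[\alpha^T_J]$, the number $c_\Gamma$ is the value on $I$ of $\mathbb E_{J-1}(f\,\overline{W_{\omega^T_{J-1}}})$, that is, of $F_{\Gamma_{R'}}$. Hence $|c_\Gamma|^2=|I|^{-1}\int_I|F_{\Gamma_{R'}}|^2\le\operatorname{size}(R')^2\le\lambda_T^2$. If $c_{\Gamma_T}\ne0$, then $\Gamma_T\in\mathcal G_{T'}$ for some tree $T'$, and what we just proved, applied to $T'$, gives $|c_{\Gamma_T}|\le\lambda_{T'}$. Since $R_T\le\Gamma_T$, \eqref{eq:first} gives $\lambda_{T'}\le\lambda_T$. Finally, for $R=(Q,\omega_T)\in T$ we have $\Gamma_R=\Gamma_T$ and $\langle F_{\Gamma_T}\rangle_{r,3Q}\le\langle F_{\Gamma_T}\rangle_{2,3Q}\le\operatorname{size}(R)\le\lambda_T$. So $\kappa_T\le3\lambda_T$.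
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
Let $f\ne0$, $y>0$ and $r=\frac32$. For $n<m_N$ the function $S_nf$ is $\mathcal F_N$-measurable, so $E=\{\max_{n<m_N}|S_nf|>y\}$ is a union of cylinders of rank $N$, and there is an $\mathcal F_N$-measurable maximizing index $n(x)$. We may assume $|E|>0$. Take $\mathcal E=|E|$, $B=\|f\|_2|E|^{-1/2}$, and let $\mathcal U_0$ be the set of all rectangles. By \eqref{eq:basic}, Lemma~\ref{lem:L2tree} and \eqref{eq:treebounds},
\[
y|E|\le\int_E|S_{n(x)}f|\le C\sum_T\delta_T\lambda_T|Q_T|\le CB|E|\sum_{k\in\mathbb Z}\min(1,2^{2k})\,2^k\,2^{-2k} .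
\]
The terms are $2^{-|k|}$, so the series converges, and $y|E|\le C\|f\|_2|E|^{1/2}$ with an absolute constant. Thus $|E|\le C\|f\|_2^2/y^2$. As $N\to\infty$ the sets $E$ increase to $\{S^*f>y\}$.

For the convergence, let $g=\mathbb E_jf=S_{m_j}f$. Then $S_ng=g$ for $n\ge m_j$, so $D=\limsup_{n,n'\to\infty}|S_nf-S_{n'}f|\le2S^*(f-g)$ and $|\{D>2y\}|\le C\|f-\mathbb E_jf\|_2^2/y^2$. The operators $\mathbb E_j$ are contractions that average over intervals of length $1/m_j\to0$; they converge uniformly on functions continuous on $[0,1]$, which are dense, so $\mathbb E_jf\to f$ in $L^2$. Hence $|\{D>2y\}|=0$ for every $y>0$, and $S_nf$ converges almost everywhere. Since $S_{m_j}f\to f$ in $L^2$, the limit is $f$ almost everywhere.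
\end{proof}

No bound on the $p_j$, and no unboundedness, was used. The hypothesis $f\in L^2$ enters through \eqref{eq:bessel}, which counts the trees. The condition $r>1$ is needed for Hunt's theorem in Lemma~\ref{lem:V}, and $r<2$ for Lemma~\ref{lem:square}.

\section{The $L^q$ bounds: proof of Theorem~\ref{thm:B}}\label{sec:B}

We test $S^*$ on functions bounded by an indicator $\mathbf 1_H$. Such functions are in $L^2$, so the decomposition is available. Lemma~\ref{lem:L2tree} is wasteful for trees of high stage; after removing from $E$ the set where $H$ is dense, we get a second bound for $\Xi_T$ that does not depend on the stage. It rests on Lemma~\ref{lem:square} with $\rho<2$, whose proof we complete first.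

\begin{lemma}\label{lem:vector}
The inequalities \eqref{eq:va} and \eqref{eq:vb} hold for $1<r<\rho<2$.
\end{lemma}

\begin{proof}
\emph{Inequality \eqref{eq:va}.} Let $q=\rho/r$ and $s=2/r$, so $1<q<s$. For any $\mathcal F_J$-measurable choice of cells $Q_J(x)\ni x$ of level $J$ put $\mathcal L_Jg(x)=|Q_J(x)|^{-1}\int_{3Q_J(x)}g$. The operator $(g_J)\mapsto(\mathcal L_Jg_J)$ is linear, and $|\mathcal L_Jg_J|\le Mg_J\le M(\max_i|g_i|)$. By Lemma~\ref{lem:max} it is bounded on $L^a(\ell^a)$ for $a>1$ and on $L^b(\ell^\infty)$ for $b>1$, uniformly in the choice. Interpolation gives boundedness on $L^q(\ell^s)$ if $\frac1s=\frac{1-\theta}a$ and $\frac1q=\frac1s+\frac\theta b$, that is, $\theta=1-\frac as$ and $b=\theta/(\frac1q-\frac1s)$. As $a\downarrow1$, $\theta\to1-\frac1s>\frac1q-\frac1s$ because $q>1$. So for $a$ close to $1$ we have $0<\theta<1$ and $b>1$. Given $g_J\ge0$, choose the cells that attain $M_Jg_J(x)$.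

\emph{Inequality \eqref{eq:vb}.} Let $w\ge0$ be integrable, $w(X)=\int_Xw$, and $h\ge0$. The set $\{M^0_Jh>t\}$ is the disjoint union of the maximal cells $Q$ of level $J$ with $\int_Qh>t|Q|$, and for these $w(Q)\le t^{-1}\frac{w(Q)}{|Q|}\int_Qh\le t^{-1}\int_Qh\,M^0_Jw$. So $w(\{M^0_Jh>t\})\le t^{-1}\int h\,M^0_Jw$. Since $M^0_Jh\le\frac t2+M^0_J(h\mathbf 1_{\{h>t/2\}})$, we get $w(\{M^0_Jh>t\})\le\frac2t\int_{\{h>t/2\}}h\,M^0_Jw$. Multiply by $2t$ and integrate in $t$:
\[
\int(M^0_Jh)^2w\le4\int h\,M^0_Jw\int_0^{2h}dt\,dx=8\int h^2M^0_Jw\le8\int h^2Mw .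
\]
Sum over $J$ and put $a=\rho'/2>1$. Then $\int\sum_J(M^0_Jh_J)^2w\le8\|\sum_Jh_J^2\|_a\|Mw\|_{a'}\le C\|\sum_Jh_J^2\|_a\|w\|_{a'}$, and the supremum over $\|w\|_{a'}\le1$ gives \eqref{eq:vb}.
\end{proof}

\begin{lemma}\label{lem:restricted}
Suppose that for every $1<s<\infty$ there is $C_s$, independent of $P$, with $|\{S^*f>y\}|\le C_s^sy^{-s}|H|$ for all $y>0$, all measurable $H$ and all $f$ with $|f|\le\mathbf 1_H$. Then Theorem~\ref{thm:B} holds.
\end{lemma}

\begin{proof}
For $1<s<\infty$ let $[g]_s=\sup_{y>0}y|\{|g|>y\}|^{1/s}$ and $\|g\|_{s,*}=\sup_{|X|>0}|X|^{-1/s'}\int_X|g|$. The second quantity is countably subadditive. Taking $X=\{|g|>y\}$ gives $[g]_s\le\|g\|_{s,*}$, and $\int_X|g|\le\int_0^\infty\min(|X|,[g]_s^sy^{-s})\,dy=s'[g]_s|X|^{1/s'}$ gives $\|g\|_{s,*}\le s'[g]_s$.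

Let $1<q_0<q<q_1<\infty$, $f\in L^q$ and $H_j=\{2^{j-1}<|f|\le2^j\}$, so $|H_j|\le2^{-(j-1)q}\|f\|_q^q$. By hypothesis, for $s\in\{q_0,q_1\}$,
\[
\|S^*(f\mathbf 1_{H_j})\|_{s,*}\le s'C_s2^j|H_j|^{1/s}\le C\,2^{j(1-q/s)}\|f\|_q^{q/s}.
\]
The series $\sum_jf\mathbf 1_{H_j}$ converges to $f$ in $L^1$, and $g\mapsto S_ng(x)$ is continuous on $L^1$, so $S^*f\le g_0+g_1$ with $g_0=\sum_{j>i}S^*(f\mathbf 1_{H_j})$ and $g_1=\sum_{j\le i}S^*(f\mathbf 1_{H_j})$ for any $i\in\mathbb Z$. Since $1-q/q_0<0<1-q/q_1$, both geometric series are dominated by their terms near $j=i$, and $[g_\iota]_{q_\iota}\le C2^{i(1-q/q_\iota)}\|f\|_q^{q/q_\iota}$ for $\iota=0,1$. Hence $|\{g_\iota>2^i\}|\le2^{-iq_\iota}[g_\iota]_{q_\iota}^{q_\iota}\le C2^{-iq}\|f\|_q^q$, and $|\{S^*f>2^{i+1}\}|\le C2^{-iq}\|f\|_q^q$. So $S^*$ is of weak type $(q,q)$ for every $q\in(1,\infty)$, and Marcinkiewicz interpolation gives the norm inequality. Almost everywhere convergence follows as in the proof of Theorem~\ref{thm:A}, with $L^q$ in place of $L^2$.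
\end{proof}

It remains to prove the hypothesis of Lemma~\ref{lem:restricted}. Let $|f|\le\mathbf 1_H$ with $|H|>0$, let $y>0$, $E=\{\max_{n<m_N}|S_nf|>y\}$ with $|E|>0$, and let $n(x)$ be an $\mathcal F_N$-measurable maximizing index. Put $\eta=\min(1,|H|/|E|)$. Fix $\rho\in(1,2)$, to be chosen later, and $r=\frac{1+\rho}2\in(1,\rho)$.

If $|H|<|E|$, let $\Omega=\{M\mathbf 1_H>60\eta\}$; by Lemma~\ref{lem:max}, $|\Omega|\le\frac{30|H|}{60\eta}=\frac12|E|$. If $|H|\ge|E|$, let $\Omega=\emptyset$. The set $E'=E\setminus\Omega$ has $|E'|\ge\frac12|E|$, and it is a union of cylinders of rank $N$ because $M\mathbf 1_H$ is $\mathcal F_N$-measurable. We run Sections~\ref{sec:trees} and~\ref{sec:basic} with $E'$ in place of $E$, with $\mathcal E=|E|$ and $B=(|H|/|E|)^{1/2}$, so that $\|f\|_2^2\le|H|=B^2\mathcal E$, and with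
\[
\mathcal U_0=\{R:Q_R\not\subset\Omega\}.
\]
This is an up-set, and it contains every $R$ with $E'_R\ne\emptyset$. On it the set $H$ is sparse:
\begin{equation}\label{eq:cap}
|H\cap3Q|\le60\,\eta\,|Q|\qquad\big((Q,\omega)\in\mathcal U_0\big).
\end{equation}
If $|H|<|E|$, evaluate $M\mathbf 1_H$ at a point of $Q\setminus\Omega$; if $\eta=1$, use $|3Q|\le5|Q|$.

\begin{lemma}\label{lem:Lrhotree}
$\Xi_T\le C_\rho\,\eta^{1/\rho}|Q_T|$ for every tree $T$.
\end{lemma}

\begin{proof}
\emph{The sparse sums.} The functions $F'_\Gamma$, $\Gamma\in\mathcal G_T$, are martingale differences of one function, up to unimodular factors. Let $g=f\,\overline{W_{\omega_T}}\,\mathbf 1_{Q_T}$, and note that $\overline{W_{\omega_T}}=u^T_j\,\overline{W_{\omega^T_j}}$ with $u^T_j$ $\mathcal F_j$-measurable, for $j\ge J_T$. Let $\Gamma=(I,\omega^T_J)\in\mathcal G_T$. On $I\subset Q_T\in\mathcal F_{J_T}$ we have $\mathbb E_Jg=u^T_JF_\Gamma$ and, by \eqref{eq:tile}, $\mathbb E_{J-1}g=u^T_{J-1}c_\Gamma=u^T_J\,e_{\alpha^T_J}(x_J)\,c_\Gamma$. So $(\mathbb E_J-\mathbb E_{J-1})g=u^T_JF'_\Gamma$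 on $I$. By Burkholder's inequality and \eqref{eq:cap} for $R_T$,
\[
\Big\|\Big(\sum_{\mathcal G_T}|F'_\Gamma|^2\mathbf 1_{I_\Gamma}\Big)^{1/2}\Big\|_\rho\le C\|g\|_\rho\le C|H\cap Q_T|^{1/\rho}\le C\eta^{1/\rho}|Q_T|^{1/\rho}.
\]
By Lemma~\ref{lem:square}, the same bound holds for $\|(\sum_{\mathcal G_T}A_\Gamma^2)^{1/2}\|_\rho$, and H\"older's inequality on $Q_T$ gives $\int_{Q_T}\max_{\mathcal G_T}A_\Gamma\le C\eta^{1/\rho}|Q_T|$.

\emph{The martingale.} Since $\sigma_{\alpha^T_J}e_{\alpha^T_J}=0$, we have $\sigma_{\alpha^T_J}F_\Gamma=\sigma_{\alpha^T_J}F'_\Gamma$, so $|\Phi_J|\le2C_0A_\Gamma$ on $I_\Gamma$ by \eqref{eq:dominate}. By Doob's and Burkholder's inequalities, $\|Y^*_T\|_\rho\le C\|(\sum_J|\Phi_J|^2)^{1/2}\|_\rho\le C\eta^{1/\rho}|Q_T|^{1/\rho}$, and H\"older's inequality on $Q_T$ gives $\int_{Q_T}Y_T^*\le C\eta^{1/\rho}|Q_T|$.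

\emph{The coefficients.} If $c_\Gamma\ne0$, then $\Gamma=(I,\omega)$ lies in a tree, hence in $\mathcal U_0$. By \eqref{eq:tile} and \eqref{eq:cap} with $3I=I$, $|c_\Gamma|\le|I|^{-1}\int_I|f|\le60\eta\le60\eta^{1/\rho}$. For $(Q,\omega_T)\in T$ we have $|F_{\Gamma_T}|^r\le|F_{\Gamma_T}|\le\mathbb E_{J_T}\mathbf 1_H$, because $|F_{\Gamma_T}|\le\mathbb E_{J_T}\mathbf 1_H\le1$. As $3Q\in\mathcal F_{J_T}$, this gives $\langle F_{\Gamma_T}\rangle^r_{r,3Q}\le|H\cap3Q|/|3Q|\le60\eta$, so $\langle F_{\Gamma_T}\rangle_{r,3Q}\le60\eta^{1/r}\le60\eta^{1/\rho}$, since $\eta\le1$ and $r<\rho$.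
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
By \eqref{eq:basic}, \eqref{eq:treebounds} and Lemmas~\ref{lem:L2tree} and~\ref{lem:Lrhotree},
\begin{equation}\label{eq:series}
\tfrac12y|E|\le\int_{E'}|S_{n(x)}f|\le C_\rho|E|\sum_{k\in\mathbb Z}\min(1,2^{2k})\,2^{-2k}\min\big(2^kB,\eta^{1/\rho}\big).
\end{equation}
The terms with $k\ge0$ sum to at most $2\eta^{1/\rho}$. The terms with $k<0$ equal $\min(2^kB,\eta^{1/\rho})$. Put $\Theta=B\eta^{-1/\rho}$; in both cases below $\Theta\ge1$. At most $\log_2\Theta$ values $k<0$ have $2^k\Theta\ge1$, and the remaining terms form a geometric series with sum at most $2\eta^{1/\rho}$. So \eqref{eq:series} gives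
\[
y\le C_\rho\,\eta^{1/\rho}\,(1+\log\Theta).
\]
Let $1<s<\infty$.

If $|H|\ge|E|$, take $\rho=\frac32$. Then $\eta=1$ and $\Theta=B=(|H|/|E|)^{1/2}\ge1$, so $y\le C\log(e|H|/|E|)\le C_s(|H|/|E|)^{1/s}$.

If $|H|<|E|$, take $\rho\in(1,\min(s,2))$. Then $B=\eta^{1/2}$ and $1\le\Theta=\eta^{1/2-1/\rho}\le\eta^{-1}$, so $y\le C_\rho\eta^{1/\rho}\log(e/\eta)$. Since $\frac1\rho>\frac1s$, the function $\eta^{1/\rho-1/s}\log(e/\eta)$ is bounded on $(0,1]$, and $y\le C_s\eta^{1/s}=C_s(|H|/|E|)^{1/s}$.

In both cases $|E|\le C_s^sy^{-s}|H|$, uniformly in $N$ and $P$. Letting $N\to\infty$ gives the hypothesis of Lemma~\ref{lem:restricted}; the case $|H|=0$ is trivial.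
\end{proof}

\begin{thebibliography}{1}

\bibitem{FV}
\emph{On the Fourier-Vilenkin coefficients}, \texttt{http://ysu.am/files/ON-THE.pdf}.

\end{thebibliography}
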